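
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{corollaryC}{Corollary C}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title[Mori domains and polynomial rings]{Mori domains whose polynomial rings fail to be Mori after a prescribed number of variables}


\begin{abstract}
A Mori domain is an integral domain with the ascending chain condition on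
integral divisorial ideals. A transcendental Mori domain is a Mori domain $D$
such that $D[x]$ is also Mori. We show that polynomial rings in two or more
variables over a transcendental Mori domain need not be Mori. More precisely,
for every countable field $K$ and every integer $n\ge 0$ we construct a
one-dimensional quasi-local domain $D$ with residue field $K$ such that
$D[x_1,\dots,x_m]$ is Mori if and only if $m\le n$. Countability cannot be
dropped: if $D$ is a quasi-local Mori domain with uncountable residue field,
then all rings $D[x_1,\dots,x_m]$ are Mori.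
\end{abstract}


\section{Introduction}

All rings are commutative with $1$. Let $R$ be an integral domain with quotient
field $Q$. For an $R$-submodule $I$ of $Q$ put $I^{-1}=\{x\in Q: xI\subseteq R\}$.
A nonzero ideal $I$ of $R$ is \emph{divisorial} if $I=(I^{-1})^{-1}$.
Since $(I^{-1})^{-1}=\bigcap_{0\ne t\in I^{-1}}t^{-1}R$, the divisorial ideals are
those nonzero ideals that are intersections of principal fractional ideals $zR$,
$z\in Q\setminus\{0\}$. The domain $R$ is a \emph{Mori domain} if it satisfies the
ascending chain condition on integral divisorial ideals.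

Noetherian domains are Mori, and so are unique factorization domains, whose
nonzero divisorial ideals are principal. Both classes are closed under adjoining
a variable, so in these cases all polynomial rings are Mori as well. In general
the Mori property may be lost when one variable is adjoined (Theorem~A below with
$n=0$). A Mori domain $D$ is called a \emph{transcendental Mori domain} if $D[x]$ is
Mori too, and the following question is posed in \cite{problems}: \emph{are the
polynomial rings in two or more (finitely many) variables over a transcendental Mori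
domain Mori?}

One might guess that a domain which passes the test of one variable passes all later
tests. Theorem~B below supports this guess: over a Mori domain with uncountably many
elements whose differences are units, no variable does any harm. The guess is
nevertheless wrong. We write $\mathbb N=\{0,1,2,\dots\}$; \emph{countable} means finite
or countably infinite, and \emph{quasi-local} means having a unique maximal ideal.

\begin{theoremA}
Let $K$ be any countable field and $n\ge 0$ an integer. There is a
one-dimensional quasi-local domain $D\supseteq K$ with residue field $K$ such that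
$D[x_1,\dots,x_m]$ is Mori if and only if $m\le n$.
\end{theoremA}

For $n=1$ the rings $D$ and $D[x_1]$ are Mori and $D[x_1,\dots,x_m]$ is not Mori
for any $m\ge 2$. So the answer to the question is no, already for two variables.

\begin{theoremB}
Let $R$ be a Mori domain containing an uncountable subset $\Lambda$ such that
$\lambda-\lambda'$ is a unit of $R$ for all distinct $\lambda,\lambda'\in\Lambda$.
Then $R[x_1,\dots,x_m]$ is Mori for all $m$. In particular, this holds if $R$
contains an uncountable field, or if $R$ is quasi-local with uncountable residue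
field.
\end{theoremB}

The case in which $R$ contains an uncountable field is known from Roitman's work.
Together the two theorems give a classification. For a Mori domain $D$ let
\[
\mu(D)=\sup\{m: D[x_1,\dots,x_m]\text{ is Mori}\}\in\{0,1,2,\dots,\infty\}.
\]

\begin{corollaryC}
If $k$ is a countable field, then every value in $\{0,1,2,\dots,\infty\}$ is
$\mu(D)$ for some one-dimensional quasi-local Mori domain $D$ with residue field
$k$. If $k$ is an uncountable field, then $\mu(D)=\infty$ for every quasi-local
Mori domain $D$ with residue field $k$.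
\end{corollaryC}

\subsection*{The idea}
The domain in Theorem~A has the form
\[
D=K+CX+X^2L[X]_{(X)},
\]
where $L$ is the field of rational functions over $K$ in two infinite families of
variables, the ``$a$'s'' and the ``$b$'s'', and $C$ is a $K$-space of polynomials
that are linear in the $a$'s and linear in the $b$'s. Modulo the large ideal
$X^2L[X]_{(X)}$, only $C$ matters. We show in Section~\ref{sec:ring} that
$D[x_1,\dots,x_m]$ is Mori exactly when there is no infinite strictly decreasing
chain of annihilators with respect to the relation ``$fg\in C_F$'', where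
$F=K(x_1,\dots,x_m)$, $C_F$ is the $F$-span of $C$, and $f$ and $g$ are $F$-linear
forms in the $a$'s and in the $b$'s, respectively. Adjoining variables to $D$ thus
becomes enlarging the ground field of a bilinear problem.

It remains to find a $C$ whose behavior over $F$ depends on the transcendence
degree of $F$. We arrange that $fg\in C_F$ with $f,g\ne0$ forces $f$ and $g$ to come
from one common point $\eta$ of the projective space $\mathbb P^{n+1}(F)$, and that the
annihilator chains belonging to $\eta$ are finite as soon as $\eta$ lies on some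
hypersurface defined over $K$. If $\operatorname{trdeg}(F/K)\le n$, every point
lies on such a hypersurface. Over $K(x_1,\dots,x_{n+1})$ the generic point
$(1:x_1:\dots:x_{n+1})$ lies on none, and it produces an infinite chain.
Section~\ref{sec:example} shows this mechanism by hand for $K=\mathbb F_2$ and $n=0$;
Sections~\ref{sec:general} and~\ref{sec:proofA} carry it out in general.
Section~\ref{sec:uncountable} contains the proofs of Theorem~B and Corollary~C.

\section{Chains of intersections of principal fractional ideals}

Divisorial ideals are intersections of principal fractional ideals, and taking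
inverses reverses inclusions. So the Mori property can be read off from
descending chains, which is the form used throughout.

\begin{lemma}\label{lem:chain}
Let $R$ be a domain with quotient field $Q$. Then $R$ is Mori if and only if for
every sequence $z_1,z_2,\dots\in Q\setminus\{0\}$ with $\bigcap_i z_iR\neq 0$ the
chain $J_k=\bigcap_{i\le k}z_iR$ stabilizes.
\end{lemma}

\begin{proof}
Suppose first that $R$ is not Mori, and let $I_1\subsetneq I_2\subsetneq\cdots$ be
nonzero integral divisorial ideals. Choose $y_k\in I_{k+1}\setminus I_k$. Since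
$I_k=(I_k^{-1})^{-1}$, there is $t_k\in I_k^{-1}$ with $t_ky_k\notin R$. For $j<k$
we have $y_j\in I_{j+1}\subseteq I_k$, hence $t_ky_j\in R$. With $z_j=y_j^{-1}$ this
says $t_k\in J_{k-1}\setminus J_k$ for all $k\ge2$. Moreover $1\in\bigcap_j z_jR$,
because $y_j\in R$. So the chain condition fails.

Conversely, suppose that $0\neq u\in\bigcap_i z_iR$ and that $(J_k)$ does not
stabilize. The inverse of any nonzero submodule $I$ of $Q$ satisfies
$((I^{-1})^{-1})^{-1}=I^{-1}$. Now $J_k$ is such an inverse, namely that of
$\sum_{i\le k}z_i^{-1}R$, so $(J_k^{-1})^{-1}=J_k$. Hence the increasing sequence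
$uJ_k^{-1}$ does not stabilize. Its members are contained in $R$ because $u\in J_k$,
they are nonzero because $z_1^{-1}\in J_k^{-1}$, and they are divisorial because
$uJ_k^{-1}=(u^{-1}J_k)^{-1}$ is again an inverse. So $R$ is not Mori.
\end{proof}

\begin{lemma}\label{lem:basic}
Let $R$ be a domain with quotient field $Q$.
\begin{enumerate}
\item[(a)] If $R=R_1\cap R_2$ with rings $R\subseteq R_1,R_2\subseteq Q$ and both
$R_1$ and $R_2$ are Mori, then $R$ is Mori.
\item[(b)] If $R[x]$ is Mori, then so is $R$.
\item[(c)] Unique factorization domains are Mori.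
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The three rings have the same quotient field, and
$\bigcap_{i\le k}z_iR=\bigl(\bigcap_{i\le k}z_iR_1\bigr)\cap\bigl(\bigcap_{i\le
k}z_iR_2\bigr)$. A nonzero element of $\bigcap_iz_iR$ lies in both
$\bigcap_iz_iR_1$ and $\bigcap_iz_iR_2$, so both chains on the right stabilize by
Lemma~\ref{lem:chain}. Hence the chain on the left stabilizes, and $R$ is Mori by the
same lemma.

(b) For $z_i\in Q\setminus\{0\}$ we have $\bigcap_{i\le k}z_iR[x]=\bigl(\bigcap_{i\le
k}z_iR\bigr)[x]$, and likewise for the full intersection. Apply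
Lemma~\ref{lem:chain} to $R[x]$ and then to $R$.

(c) In a unique factorization domain nonzero divisorial ideals are principal, and
principal ideals satisfy the ascending chain condition, since a nonzero element
has only finitely many divisors up to units.
\end{proof}

By part (b), the set of $m$ for which $D[x_1,\dots,x_m]$ is Mori is an initial
segment of $\mathbb N$ for every Mori domain $D$, so $\mu(D)$ determines it.

\section{From a space of bilinear polynomials to a domain}\label{sec:ring}

In this section $K$ is an arbitrary field.

\subsection{The construction}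
Let $(a_\sigma)$ and $(b_\tau)$ be two families of indeterminates, and let $C$ be
a $K$-subspace of the $K$-span of all products $a_\sigma b_\tau$. For a field
$F\supseteq K$ let
\[
P_F=F[a_\sigma,b_\tau],\qquad L_F=\text{the quotient field of }P_F,\qquad
O_F=L_F[X]_{(X)} .
\]
The ring $P_F$ is a unique factorization domain, bigraded by the degree in the
$a$'s and the degree in the $b$'s; $O_F$ is a discrete valuation ring, whose
valuation we call $v$. Let $A_F$ and $B_F$ be the $F$-spans of the $a$'s and of the
$b$'s, and $C_F$ the $F$-span of $C$. All nonzero elements of $C_F$ have bidegree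
$(1,1)$. Put
\[
E_F=F+C_FX+X^2O_F\subseteq O_F .
\]
This is a subring because $(C_FX)^2\subseteq X^2O_F$. Its quotient field contains
$X^2L_F$ and $X^3$, so it is $L_F(X)$. We write $L=L_K$ and
\[
D=E_K=K+CX+X^2L[X]_{(X)} .
\]

\begin{lemma}\label{lem:local}
$D$ is quasi-local and one-dimensional, with residue field $K$.
\end{lemma}

\begin{proof}
Let $\mathfrak m=CX+X^2O_K$, an ideal of $D$ with $D/\mathfrak m\cong K$. If $y\in
D\setminus\mathfrak m$, then $y\equiv k+cX\pmod{X^2O_K}$ with $k\in
K\setminus\{0\}$ and $c\in C$. So $y$ is a unit of $O_K$ with $y^{-1}\equiv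
k^{-1}-k^{-2}cX\pmod{X^2O_K}$, and $y^{-1}\in D$. Hence $\mathfrak m$ is the unique
maximal ideal. Let $0\ne y\in\mathfrak m$ and $z\in\mathfrak m$. As $v(z)\ge1$, we
have $z^s/y\in X^2O_K\subseteq D$ for large $s$, that is, $z^s\in yD$. So every
prime containing $y$ contains $\mathfrak m$, and $\mathfrak m$ is the only nonzero
prime.
\end{proof}

\subsection{The criterion}
For $G\subseteq B_F$ put $\operatorname{ann}_A(G)=\{f\in A_F: fG\subseteq C_F\}$, and
for $G\subseteq A_F$ put $\operatorname{ann}_B(G)=\{g\in B_F:gG\subseteq C_F\}$. Both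
are $F$-subspaces.

\begin{definition}
The space $C$ satisfies the \emph{annihilator condition over $F$} if there is no
infinite strictly decreasing sequence of sets $\operatorname{ann}_A(G)$ with
$G\subseteq B_F$, and none of sets $\operatorname{ann}_B(G)$ with $G\subseteq A_F$.
\end{definition}

\begin{proposition}\label{prop:criterion}
Let $m\ge 0$ and $F=K(x_1,\dots,x_m)$. Then $D[x_1,\dots,x_m]$ is Mori if and only
if $C$ satisfies the annihilator condition over $F$.
\end{proposition}

The proof occupies the rest of this section. The polynomial ring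
$D[x_1,\dots,x_m]$ is awkward because for $m\ge1$ it is not given in the form $E_F$.
The next lemma writes it as the intersection of $E_F$ and a unique factorization
domain, which is harmless. Note that $L_F=L(x_1,\dots,x_m)$ if
$F=K(x_1,\dots,x_m)$, so that $O_K[x_1,\dots,x_m]\subseteq O_F$.

\begin{lemma}\label{lem:intersection}
If $F=K(x_1,\dots,x_m)$, then $D[x_1,\dots,x_m]=O_K[x_1,\dots,x_m]\cap E_F$.
\end{lemma}

\begin{proof}
Let $y=\sum_\nu y_\nu x^\nu\in O_K[x_1,\dots,x_m]$, where $x^\nu$ runs over monomials
in the $x$'s, and write $y_\nu\equiv l_\nu+l'_\nu X\pmod{X^2O_K}$ with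
$l_\nu,l'_\nu\in L$. Then $y\in D[x_1,\dots,x_m]$ if and only if all $l_\nu\in K$ and
all $l'_\nu\in C$, whereas $y\in E_F$ if and only if $\sum l_\nu x^\nu\in F$ and $\sum
l'_\nu x^\nu\in C_F$. We show that these conditions are equivalent.

A $K$-basis $(\epsilon_s)$ of $L$ is linearly independent over $F$ in
$L(x_1,\dots,x_m)$: in a linear relation with coefficients in $F$ clear
denominators, so that the coefficients lie in $K[x_1,\dots,x_m]$, and compare
coefficients of each $x^\nu$. Choose the basis so that it contains $1$, and write
$\sum_\nu l_\nu x^\nu=\sum_s\epsilon_sp_s$ with $p_s\in K[x_1,\dots,x_m]$. By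
independence over $F$, the sum lies in $F$ if and only if $p_s=0$ whenever
$\epsilon_s\ne1$, and this means that all $l_\nu$ lie in $K$. For the second
condition choose the basis to extend a $K$-basis of $C$, and write
$\sum_\nu l'_\nu x^\nu=\sum_s\epsilon_sp_s$ in the same way. The sum lies in $C_F$,
the $F$-span of $C$, if and only if $p_s=0$ whenever $\epsilon_s\notin C$, and this
means that all $l'_\nu$ lie in $C$.
\end{proof}

The main step is to pass from arbitrary chains of intersections of principal
fractional ideals of $E_F$ to annihilator chains. A first reduction leaves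
conditions $t_ic\in C_F$ on $c\in C_F$, with arbitrary $t_i\in L_F$. Here the
difficulty is to control denominators, and the bidegree does this: a common
denominator of the $t_i$ must divide an element of bidegree $(1,1)$, so there are few
possibilities for its bidegree.

\begin{proposition}\label{prop:EMori}
Let $F\supseteq K$ be a field. If $C$ satisfies the annihilator condition over $F$,
then $E_F$ is Mori.
\end{proposition}

\begin{proof}
Write $E=E_F$ and $O=O_F$, and suppose that $E$ is not Mori. By
Lemma~\ref{lem:chain} there are nonzero $z_i,u\in L_F(X)$ with $u\in\bigcap_iz_iE$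
such that $J_k=\bigcap_{i\le k}z_iE$ does not stabilize.

\smallskip
\emph{Step 1: reduction to $C_F$.} Since $u\in z_iO$, we have $v(z_i)\le v(u)$ for
all $i$, so some $v(z_{i_0})$ is maximal. Move $z_{i_0}$ to the front, which
changes only finitely many $J_k$, and divide all $z_i$ by it. Then $z_1=1$ and
$v(z_i)\le0$ for all $i$. Hence $J_k\subseteq E$, and $z_iE\supseteq
z_iX^2O\supseteq X^2O$ gives $X^2O\subseteq J_k$ for all $k$.

Put $M_k=J_k\cap XO$. The $F$-space $J_{k+1}/M_{k+1}$ embeds in $J_k/M_k$, which
embeds in $E/(E\cap XO)\cong F$. These spaces have dimension at most $1$, so for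
large $k$ the embeddings $J_{k+1}/M_{k+1}\to J_k/M_k$ are isomorphisms. For such
$k$, $M_{k+1}=M_k$ would imply $J_{k+1}=J_k$. So $(M_k)$ does not stabilize.

Since $X^2O\subseteq M_k\subseteq E\cap XO=C_FX+X^2O$, the space $M_k$ is determined
by the set of all $c\in C_F$ with $cXz_i^{-1}\in E$ for all $i\le k$. If
$v(z_i^{-1})\ge1$, this condition on $c$ holds automatically. If $v(z_i^{-1})=0$
and $t_i\in L_F\setminus\{0\}$ is the residue of $z_i^{-1}$, then $cXz_i^{-1}\equiv
t_icX\pmod{X^2O}$, and the condition is $t_ic\in C_F$. Indices of the second kind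
occur infinitely often, since otherwise $(M_k)$ would stabilize. Omit the indices of
the first kind and renumber. As $z_1=1$, we obtain an infinite sequence
$t_1=1,t_2,t_3,\dots$ in $L_F\setminus\{0\}$ such that
\[
C^{(k)}=\{c\in C_F: t_ic\in C_F\text{ for all }i\le k\}
\]
does not stabilize. In particular $C^{(k)}\ne0$ for all $k$.

\smallskip
\emph{Step 2: clearing denominators.} The ideal $\{d\in P_F: dt_i\in P_F\text{ for
all }i\le k\}$ is principal, generated by the least common multiple $d_k$ of the
denominators of $t_1,\dots,t_k$ in lowest terms. Then $d_k\mid d_{k+1}$, and $d_k$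
divides every $c\in C^{(k)}$, because $t_ic\in C_F\subseteq P_F$. As
$C^{(k)}\ne0$ and its nonzero elements have total degree $2$, we get $\deg
d_k\le2$. So there is $k_0$ such that, up to units, $d_k=d$ for all $k\ge k_0$. Put
$p_i=dt_i\in P_F\setminus\{0\}$ for all $i$; thus $p_1=d$. For $k\ge k_0$,
\[
C^{(k)}=dW_k,\qquad W_k=\{w\in P_F: p_iw\in C_F\text{ for all }i\le k\}\ne0 .
\]

Factors of a nonzero bihomogeneous element are bihomogeneous, as one sees by
multiplying the lexicographically highest components of the factors and also their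
lexicographically lowest components. Let $k\ge k_0$, $0\ne w\in W_k$, and $i\le
k$. Then $p_iw$ is a nonzero element of bidegree $(1,1)$, so $p_i$ and $w$ are
bihomogeneous with bidegrees adding up to $(1,1)$. Let $\delta$ be the bidegree of
$d=p_1$. It follows that every nonzero $w\in W_k$ has bidegree $(1,1)-\delta$, and,
letting $k$ grow, that every $p_i$ has bidegree $\delta$.

\smallskip
\emph{Step 3: the four cases.} Let $k\ge k_0$.
\begin{itemize}
\item If $\delta=(0,0)$, then all $p_i\in F\setminus\{0\}$, and $W_k=C_F$.
\item If $\delta=(1,1)$, then $W_k$ is an $F$-subspace of $F$, of dimension at most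
$1$.
\item If $\delta=(0,1)$, then $p_i\in B_F$ for all $i$, and
$W_k=\operatorname{ann}_A(\{p_1,\dots,p_k\})$.
\item If $\delta=(1,0)$, then $p_i\in A_F$ for all $i$, and
$W_k=\operatorname{ann}_B(\{p_1,\dots,p_k\})$.
\end{itemize}
In each case the decreasing sequence $(W_k)$ stabilizes, in the last two cases by
the annihilator condition. Then $C^{(k)}=dW_k$ stabilizes too, a contradiction.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:criterion}]
Put $D_m=D[x_1,\dots,x_m]$. Suppose that the annihilator condition holds over $F$.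
Then $E_F$ is Mori by Proposition~\ref{prop:EMori}, and $O_K[x_1,\dots,x_m]$ is a
unique factorization domain, hence Mori by Lemma~\ref{lem:basic}(c). Both rings lie
between $D_m$ and its quotient field $L_F(X)$. By Lemmas~\ref{lem:intersection}
and~\ref{lem:basic}(a), $D_m$ is Mori.

Suppose that the annihilator condition fails. The $a$'s and the $b$'s play
symmetric roles, so we may assume that there is an infinite sequence
$\operatorname{ann}_A(G_1)\supsetneq\operatorname{ann}_A(G_2)\supsetneq\cdots$. Choose
$f_k\in\operatorname{ann}_A(G_k)\setminus\operatorname{ann}_A(G_{k+1})$ and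
$g_{k+1}\in G_{k+1}$ with $f_kg_{k+1}\notin C_F$. For $2\le j\le k$ we have
$f_k\in\operatorname{ann}_A(G_j)$, so $f_kg_j\in C_F$. Multiplying the $f_k$ and
$g_j$ by nonzero elements of $K[x_1,\dots,x_m]$ does not change which products lie in
$C_F$, so we may assume that their coefficients lie in $K[x_1,\dots,x_m]$. Then
$f_kg_jX\in O_K[x_1,\dots,x_m]$, and by Lemma~\ref{lem:intersection} we have
$f_kg_jX\in D_m$ if and only if $f_kg_j\in C_F$. Consider $J_k=\bigcap_{2\le j\le
k}g_j^{-1}D_m$ for $k\ge2$. Then $f_kX\in J_k\setminus J_{k+1}$ for all $k\ge2$.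
Moreover $X^2\in\bigcap_j g_j^{-1}D_m$, because $g_jX^2\in
X^2L[x_1,\dots,x_m]\subseteq D_m$. By Lemma~\ref{lem:chain}, $D_m$ is not Mori.
\end{proof}

\section{The smallest example: $K=\mathbb F_2$ and $n=0$}
\label{sec:example}

By Proposition~\ref{prop:criterion} we need spaces $C$ that satisfy the annihilator
condition over $K(x_1,\dots,x_n)$ but not over $K(x_1,\dots,x_{n+1})$. We begin with
$K=\mathbb F_2$ and $n=0$; this section serves as an illustration and is not used later.

Take indeterminates $a_{i,0},a_{i,1},a_{i,2}$ and $b_{j,0},b_{j,1}$ for $i,j\ge1$, and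
group the six products $a_{i,\alpha}b_{j,k}$ according to $\alpha+k$:
\begin{gather*}
c_{i,j,0}=a_{i,0}b_{j,0},\qquad c_{i,j,1}=a_{i,0}b_{j,1}+a_{i,1}b_{j,0},\\
c_{i,j,2}=a_{i,1}b_{j,1}+a_{i,2}b_{j,0},\qquad c_{i,j,3}=a_{i,2}b_{j,1}.
\end{gather*}
Let $C$ be the $\mathbb F_2$-span of all $c_{i,j,\gamma}$ with $i\ne j$ together with all
$c_{i,i,0}$, $c_{i,i,3}$ and $c_{i,i,1}+c_{i,i,2}$, and let $D$ be the domain of
Section~\ref{sec:ring} for this $C$. On the diagonal $i=j$, a combination
$\sum_\gamma\theta_\gamma c_{i,i,\gamma}$ with coefficients in a field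
$F\supseteq\mathbb F_2$ lies in $C_F$ if and only if $\theta_1+\theta_2=0$.

Let $f=\sum f_{i,\alpha}a_{i,\alpha}$ and $g=\sum g_{j,k}b_{j,k}$ with coefficients in
$F$. For $fg\in C_F$ it is necessary that $f_{i,\alpha}g_{j,k}$ depends only on $i$,
$j$ and $\alpha+k$, that is,
\begin{equation}\label{eq:small}
f_{i,0}g_{j,1}=f_{i,1}g_{j,0},\qquad f_{i,1}g_{j,1}=f_{i,2}g_{j,0}\qquad\text{for all }i,j.
\end{equation}
If this holds, then $fg\in C_F$ if and only if in addition
$f_{i,0}g_{i,1}+f_{i,1}g_{i,1}=0$ for all $i$.

\emph{Over $F=\mathbb F_2$.} If $(g_{j,0},g_{j,1})\ne(0,0)$, it is one of $(1,0)$, $(1,1)$,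
$(0,1)$, and then \eqref{eq:small} says that $(f_{i,0},f_{i,1},f_{i,2})$ is, for every
$i$, a multiple of $(1,0,0)$, $(1,1,1)$ or $(0,0,1)$, respectively. So if $f,g\ne0$
and $fg\in C$, then all nonzero pairs $(g_{j,0},g_{j,1})$ are equal to one
$\eta\in\{(1,0),(1,1),(0,1)\}$, and all triples $(f_{i,0},f_{i,1},f_{i,2})$ are
multiples of the corresponding vector $(\eta_0^2,\eta_0\eta_1,\eta_1^2)$.
Conversely, if $f$ and $g$ are of this kind for one and the same $\eta$, then
$fg\in C$: condition \eqref{eq:small} holds, and the diagonal condition asks that a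
multiple of $\eta_0^2\eta_1+\eta_0\eta_1^2$ vanish, which is true because
$q=Y_0Y_1(Y_0+Y_1)$ vanishes at all $\eta\in\mathbb F_2^2$. Hence every
$\operatorname{ann}_A(G)$ is $A_{\mathbb F_2}$, or $0$, or one of three spaces attached to
the three points $\eta$, and the analogous statement holds for
$\operatorname{ann}_B(G)$. The annihilator condition holds over $\mathbb F_2$, so $D$ is
Mori.

\emph{Over $F=\mathbb F_2(x)$.} There is a new point, $\eta=(1,x)$. Let
$f_i=a_{i,0}+xa_{i,1}+x^2a_{i,2}$ and $g_j=b_{j,0}+xb_{j,1}$. Then
\[
f_ig_j=c_{i,j,0}+xc_{i,j,1}+x^2c_{i,j,2}+x^3c_{i,j,3},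
\]
which lies in $C_F$ if $i\ne j$ but not if $i=j$, since $x+x^2\ne0$. So
$f_{k+1}\in\operatorname{ann}_A(\{g_1,\dots,g_k\})\setminus
\operatorname{ann}_A(\{g_1,\dots,g_{k+1}\})$ for every $k$. The annihilator condition
fails over $\mathbb F_2(x)$, so $D[x]$ is not Mori.

Two features carry over. The off-diagonal products only force $f$ and $g$ to share a
point $\eta$, and the $i$th diagonal condition, when it is not void, is the vanishing
at $\eta$ of a form $q$ over $K$. What does not carry over is the use of a single form.
If $K$ is infinite, or if points over $K(x_1,\dots,x_n)$ with $n\ge1$ have to be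
accommodated, no single nonzero form vanishes at all of them. The remedy is to let the
form $q_i$ in the $i$th diagonal condition depend on $i$, in such a way that every
point lying on some hypersurface over $K$ is a zero of all but finitely many $q_i$. For
this we enumerate the forms over $K$, and here countability of $K$ enters.

\section{The general space of bilinear polynomials}\label{sec:general}

Fix a countable field $K$ and $n\ge0$, and let $N=n+1$. Let $h_1,h_2,\dots$ enumerate
all nonzero forms of positive degree in $K[Y_0,\dots,Y_N]$; there are countably many.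
Put
\[
q_i=Y_0h_1\cdots h_i=\sum_{|\gamma|=r_i+1}q_{i,\gamma}Y^\gamma,\qquad r_i=\deg q_i-1 .
\]
The factor $Y_0$ ensures $r_i\ge1$, which will be needed in
Lemma~\ref{lem:points}(a). Let $e_0,\dots,e_N$ be the unit vectors of
$\mathbb N^{N+1}$. Take indeterminates $a_{i,\alpha}$ ($i\ge1$,
$\alpha\in\mathbb N^{N+1}$, $|\alpha|=r_i$) and $b_{j,k}$ ($j\ge1$, $0\le k\le N$), and for
$i,j\ge1$ and $|\gamma|=r_i+1$ set
\[
c_{i,j,\gamma}=\sum_{\alpha+e_k=\gamma}a_{i,\alpha}b_{j,k}.
\]
Every $\gamma$ occurs as some $\alpha+e_k$, and different $c_{i,j,\gamma}$ involve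
disjoint sets of monomials, so the $c_{i,j,\gamma}$ are linearly independent over every
field $F\supseteq K$. Let $C$ be the $K$-span of
\begin{itemize}
\item all $c_{i,j,\gamma}$ with $i\ne j$, and
\item all $\sum_\gamma \theta_\gamma c_{i,i,\gamma}$ with $i\ge1$, $\theta_\gamma\in K$
and $\sum_\gamma q_{i,\gamma}\theta_\gamma=0$.
\end{itemize}
We use the notation of Section~\ref{sec:ring} for this $C$. Over $F$ the solutions of
$\sum_\gamma q_{i,\gamma}\theta_\gamma=0$ are spanned by solutions over $K$: if
$q_{i,\gamma_0}\ne0$, the values $\theta_\gamma$ for $\gamma\ne\gamma_0$ are arbitrary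
and determine $\theta_{\gamma_0}$ by a linear formula over $K$. Hence
\begin{equation}\label{eq:CF}
C_F=\Bigl\{\sum \theta_{i,j,\gamma}c_{i,j,\gamma}\ (\text{finite sum},\
\theta_{i,j,\gamma}\in F):\
\sum_\gamma q_{i,\gamma}\theta_{i,i,\gamma}=0\text{ for all }i\Bigr\}.
\end{equation}

For $f=\sum f_{i,\alpha}a_{i,\alpha}\in A_F$ let $f_i=\sum_\alpha f_{i,\alpha}a_{i,\alpha}$
and $\operatorname{supp}f=\{i:f_i\ne0\}$. For $g=\sum g_{j,k}b_{j,k}\in B_F$ let
$g_j=\sum_kg_{j,k}b_{j,k}$ and $\operatorname{supp}g=\{j:g_j\ne0\}$. Comparing the
coefficients of $a_{i,\alpha}b_{j,k}$ in \eqref{eq:CF}, we see that $fg\in C_F$ if and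
only if there are $\theta_{i,j,\gamma}\in F$ with
\begin{equation}\label{eq:product}
f_{i,\alpha}g_{j,k}=\theta_{i,j,\alpha+e_k}\ \text{ for all }i,j,\alpha,k,\qquad
\sum_\gamma q_{i,\gamma}\theta_{i,i,\gamma}=0\ \text{ for all }i .
\end{equation}

The first condition says that each matrix $(f_{i,\alpha}g_{j,k})_{\alpha,k}$, which has
rank at most one, has entries depending only on $\alpha+e_k$. The basic examples are
these. For $\eta=(\eta_0,\dots,\eta_N)\in F^{N+1}\setminus\{0\}$ put
\[
f_i^\eta=\sum_{|\alpha|=r_i}\eta^\alpha a_{i,\alpha}\ne0,\qquad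
g_j^\eta=\sum_k\eta_kb_{j,k}\ne0,
\]
so that
\begin{equation}\label{eq:fgeta}
f_i^\eta g_j^\eta=\sum_\gamma\eta^\gamma c_{i,j,\gamma}.
\end{equation}
Let $A^\eta=\{f\in A_F:f_i\in Ff_i^\eta\text{ for all }i\}$ and $B^\eta=\{g\in
B_F:g_j\in Fg_j^\eta\text{ for all }j\}$. These depend only on $\eta$ up to scalars,
that is, on a point of $\mathbb P^N(F)$. The next lemma says that there are no other
examples.

\begin{lemma}\label{lem:points}
Let $F\supseteq K$ be a field.
\begin{enumerate}
\item[(a)] Let $\eta,\eta'\in F^{N+1}\setminus\{0\}$. If $A^\eta\cap A^{\eta'}\ne0$ or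
$B^\eta\cap B^{\eta'}\ne0$, then $\eta$ and $\eta'$ are proportional.
\item[(b)] Let $f\in A_F$ and $g\in B_F$ be nonzero. Then $fg\in C_F$ if and only if there
is $\eta\in F^{N+1}\setminus\{0\}$ such that $f\in A^\eta$, $g\in B^\eta$, and
$q_i(\eta)=0$ for all $i\in\operatorname{supp}f\cap\operatorname{supp}g$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $B^\eta\cap B^{\eta'}\ne0$, then for some $j$ the elements $g_j^\eta$ and
$g_j^{\eta'}$ are proportional, hence so are their coefficient vectors $\eta$ and
$\eta'$. If $A^\eta\cap A^{\eta'}\ne0$, then for some $i$ the elements $f_i^\eta$ and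
$f_i^{\eta'}$ are proportional. Choose $k_0$ with $\eta_{k_0}\ne0$. The coefficient of
$f_i^\eta$ at $\alpha=r_ie_{k_0}$ is $\eta_{k_0}^{r_i}\ne0$, so
$(\eta'_{k_0})^{r_i}\ne0$, and since $r_i\ge1$, $\eta'_{k_0}\ne0$. The ratio of the
coefficients at $(r_i-1)e_{k_0}+e_l$ and at $r_ie_{k_0}$ is $\eta_l/\eta_{k_0}$ for
$f_i^\eta$ and $\eta'_l/\eta'_{k_0}$ for $f_i^{\eta'}$. So these agree for all $l$.

(b) Suppose that $\eta$ is as described, and let $f_i=s_if_i^\eta$,
$g_j=s'_jg_j^\eta$. By \eqref{eq:fgeta}, $f_ig_j=\sum_\gamma
s_is'_j\eta^\gamma c_{i,j,\gamma}$. For $i=j$ the extra condition in \eqref{eq:CF} reads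
$s_is'_iq_i(\eta)=0$. It holds by assumption if
$i\in\operatorname{supp}f\cap\operatorname{supp}g$, and otherwise because $s_is'_i=0$.
So $fg\in C_F$.

Conversely, let $fg\in C_F$, and let $i\in\operatorname{supp}f$ and
$j\in\operatorname{supp}g$. Put $\eta=(g_{j,0},\dots,g_{j,N})\ne0$, so $g_j=g_j^\eta$.
For $|\beta|=r_i-1$ and all $k,l$, \eqref{eq:product} gives
\[
f_{i,\beta+e_l}\,\eta_k=\theta_{i,j,\beta+e_l+e_k}=f_{i,\beta+e_k}\,\eta_l .
\]
Fix $k_0$ with $\eta_{k_0}\ne0$. Then
$f_{i,\beta+e_l}=(\eta_l/\eta_{k_0})f_{i,\beta+e_{k_0}}$: replacing a unit vector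
$e_l$ in the index by $e_{k_0}$ costs a factor $\eta_l/\eta_{k_0}$. After $r_i$
replacements,
\[
f_{i,\alpha}=\frac{\eta^\alpha}{\eta_{k_0}^{r_i}}\,f_{i,r_ie_{k_0}}\qquad\text{for all
}\alpha,
\]
so $f_i\in Ff_i^\eta$.

Thus each $j\in\operatorname{supp}g$ has an $\eta^{(j)}$, depending only on $j$, with
$g_j=g_j^{\eta^{(j)}}$ and $f_i\in Ff_i^{\eta^{(j)}}$ for all $i\in\operatorname{supp}f$;
for $i\notin\operatorname{supp}f$ the latter is trivial. So $0\ne f\in A^{\eta^{(j)}}$
for all $j\in\operatorname{supp}g$. By (a) all $\eta^{(j)}$ are proportional to one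
$\eta$, and $f\in A^\eta$, $g\in B^\eta$. Finally let
$i\in\operatorname{supp}f\cap\operatorname{supp}g$, with $f_i=sf_i^\eta$,
$g_i=s'g_i^\eta$ and $ss'\ne0$. Then $\theta_{i,i,\gamma}=ss'\eta^\gamma$, and
\eqref{eq:product} gives $ss'q_i(\eta)=0$, so $q_i(\eta)=0$.
\end{proof}

\begin{proposition}\label{prop:dcc}
If $\operatorname{trdeg}(F/K)\le n$, then $C$ satisfies the annihilator condition over $F$.
\end{proposition}

\begin{proof}
For $\eta\in F^{N+1}\setminus\{0\}$ let $\mathcal E(\eta)=\{i:q_i(\eta)\ne0\}$; it depends
only on $\eta$ up to scalars. By Lemma~\ref{lem:points}, only the indices in $\mathcal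
E(\eta)$ can make an annihilator belonging to $\eta$ shrink, so the point is that this
set is finite.

\emph{The set $\mathcal E(\eta)$ is finite.} Choose $k_0$ with $\eta_{k_0}\ne0$. The $N=n+1$
elements $\eta_k/\eta_{k_0}$, $k\ne k_0$, of $F$ are algebraically dependent over $K$.
Homogenizing a nontrivial polynomial relation with $Y_{k_0}$ we obtain a nonzero form
$h\in K[Y_0,\dots,Y_N]$ of positive degree with $h(\eta)=0$. Then $h=h_s$ for some $s$,
and $h_s$ divides $q_i$ for all $i\ge s$. So $\mathcal E(\eta)\subseteq\{1,\dots,s-1\}$.

\emph{The annihilators.} For $S\subseteq\mathcal E(\eta)$ put $A^\eta_S=\{f\in A^\eta:f_i=0\text{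
for all }i\in S\}$. Let $0\ne g\in B_F$ with $\operatorname{ann}_A(\{g\})\ne0$. By
Lemma~\ref{lem:points}, $g\in B^\eta$ for an $\eta$ that is unique up to scalars, and a
nonzero $f$ lies in $\operatorname{ann}_A(\{g\})$ if and only if $f\in A^\eta$ and
$\operatorname{supp}f\cap\operatorname{supp}g\cap\mathcal E(\eta)=\emptyset$. So
$\operatorname{ann}_A(\{g\})=A^\eta_S$ with $S=\mathcal E(\eta)\cap\operatorname{supp}g$.

Now let $G\subseteq B_F$. If $G\subseteq\{0\}$, then $\operatorname{ann}_A(G)=A_F$.
Otherwise $\operatorname{ann}_A(G)=\bigcap_{0\ne g\in G}\operatorname{ann}_A(\{g\})$. If this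
intersection is nonzero, then, by Lemma~\ref{lem:points}(a) applied to a nonzero element
of it, all nonzero $g\in G$ have the same $\eta$ up to scalars, and the intersection is
$A^\eta_S$, where $S\subseteq\mathcal E(\eta)$ is the union of the sets belonging to the
nonzero $g\in G$.

\emph{The chain condition.} In a strictly decreasing sequence of sets
$\operatorname{ann}_A(G)$ disregard the at most two members $A_F$ and $0$. The others are
nonzero, are of the form $A^\eta_S$, and are contained in the first of them. By
Lemma~\ref{lem:points}(a) they belong to one $\eta$. If $A^\eta_{S'}\subsetneq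
A^\eta_S$, then $S\subsetneq S'$, because an $i\in S\setminus S'$ would give
$f_i^\eta\in A^\eta_{S'}\setminus A^\eta_S$. So the sets $S\subseteq\mathcal E(\eta)$
strictly increase, and since $\mathcal E(\eta)$ is finite, the sequence is finite.

\emph{The annihilators $\operatorname{ann}_B$.} Lemma~\ref{lem:points} is symmetric in
$A$ and $B$. For $0\ne f\in A_F$ with $\operatorname{ann}_B(\{f\})\ne0$ we get
$\operatorname{ann}_B(\{f\})=\{g\in B^\eta:g_j=0\text{ for all }j\in\mathcal
E(\eta)\cap\operatorname{supp}f\}$, where $f\in A^\eta$. With the roles of $A$ and $B$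
exchanged and $g_j^\eta$ in place of $f_i^\eta$, the preceding two paragraphs apply.
\end{proof}

\section{Proof of Theorem A}\label{sec:proofA}

Let $K$, $n$ and $C$ be as in Section~\ref{sec:general}, and let $D=K+CX+X^2L[X]_{(X)}$. By
Lemma~\ref{lem:local}, $D$ is one-dimensional and quasi-local with residue field $K$.

\emph{Let $m\le n$.} The field $F=K(x_1,\dots,x_m)$ has transcendence degree $m\le n$ over
$K$. By Proposition~\ref{prop:dcc}, $C$ satisfies the annihilator condition over $F$, so
$D[x_1,\dots,x_m]$ is Mori by Proposition~\ref{prop:criterion}.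

\emph{Let $m\ge n+1$.} By Lemma~\ref{lem:basic}(b) it suffices to treat $m=N=n+1$. Let
$F=K(x_1,\dots,x_N)$ and take the generic point $\eta=(1,x_1,\dots,x_N)$. By
\eqref{eq:fgeta}, $f_i^\eta g_j^\eta=\sum_\gamma\eta^\gamma c_{i,j,\gamma}$. For $i\ne j$
this lies in $C_F$. For $i=j$ it does not: by \eqref{eq:CF} and the linear independence of
the $c_{i,i,\gamma}$ this would mean $q_i(\eta)=q_i(1,x_1,\dots,x_N)=0$, whereas
dehomogenizing the nonzero form $q_i$ yields a nonzero polynomial. Hence
\[
f_{k+1}^\eta\in\operatorname{ann}_A(\{g_1^\eta,\dots,g_k^\eta\})\setminus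
\operatorname{ann}_A(\{g_1^\eta,\dots,g_{k+1}^\eta\})\qquad\text{for all }k\ge1 .
\]
So $C$ does not satisfy the annihilator condition over $F$, and $D[x_1,\dots,x_N]$ is not
Mori by Proposition~\ref{prop:criterion}. \qed

\begin{remark}
Unwinding the proof of Proposition~\ref{prop:criterion}, we can name a chain in
$D_N=D[x_1,\dots,x_N]$ that does not stabilize. It consists of the intersections
$J_k=\bigcap_{j\le k}(g_j^\eta)^{-1}D_N$ with $\eta=(1,x_1,\dots,x_N)$. All of them contain
$X^2$, and $f_{k+1}^\eta X\in J_k\setminus J_{k+1}$.
\end{remark}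

\section{Uncountably many unit differences: proofs of Theorem B and Corollary C}
\label{sec:uncountable}

To prove Theorem~B we specialize the variable. A chain in $R[x]$ that does not stabilize
is witnessed by countably many conditions, and each of them survives the specialization
$x\mapsto\lambda$ for all but finitely many $\lambda\in\Lambda$. As $\Lambda$ is
uncountable, some $\lambda$ preserves all of them and yields a chain in $R$ that does not
stabilize.

\begin{proof}[Proof of Theorem B]
As $\Lambda\subseteq R\subseteq R[x]$ and units of $R$ are units of $R[x]$, induction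
reduces the claim to one variable. Let $Q$ be the quotient field of $R$, and suppose that
$R[x]$ is not Mori. By Lemma~\ref{lem:chain} there are nonzero $z_i,u\in Q(x)$ with
$u\in\bigcap_iz_iR[x]$ such that $J_k=\bigcap_{i\le k}z_iR[x]$ does not stabilize. Dividing
all $z_i$ and $u$ by $z_1$ we may assume $z_1=1$; discarding each $z_i$ with $i\ge2$ and
$J_i=J_{i-1}$ we may assume that $(J_k)$ is strictly decreasing. With $t_i=z_i^{-1}$,
\[
J_k=\{y\in Q(x):t_iy\in R[x]\text{ for all }i\le k\}.
\]

As in the proof of Proposition~\ref{prop:EMori} we clear denominators, now over $Q[x]$. Let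
$d_k\in Q[x]$ be a least common denominator of $t_1,\dots,t_k$. Then $d_k\mid d_{k+1}$, and
$d_k$ divides every element of $J_k$ in $Q[x]$, in particular $u$. So there is $k_0$ such
that, up to units, $d_k=d$ for all $k\ge k_0$. Put $p_i=dt_i\in Q[x]\setminus\{0\}$. For
$k\ge k_0$ we have
\[
J_k=dW_k,\qquad W_k=\{w\in Q[x]:p_iw\in R[x]\text{ for all }i\le k\}.
\]
Choose $w_k\in W_k\setminus W_{k+1}$ for $k\ge k_0$; then $p_{k+1}w_k\notin R[x]$. Write
$u=dw_\infty$. Then $w_\infty\ne0$, and $p_iw_\infty\in R[x]$ for all $i$.

We claim: \emph{if $h\in Q[x]\setminus R[x]$, then $h(\lambda)\in R$ for at most $\deg h$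
elements $\lambda\in\Lambda$}. Suppose that $h(\lambda_s)\in R$ for distinct
$\lambda_0,\dots,\lambda_{\deg h}\in\Lambda$. The coefficients of $h$ solve the linear
system with Vandermonde matrix $(\lambda_s^l)_{s,l}$ and right-hand sides $h(\lambda_s)$.
The determinant is, up to sign, the product of the differences $\lambda_s-\lambda_{s'}$
with $s<s'$, hence a unit of $R$. So all coefficients of $h$ lie in $R$, a contradiction.

Each of the countably many conditions
\[
p_i(\lambda)\ne0\ (i\ge1),\qquad w_\infty(\lambda)\ne0,\qquad
p_{k+1}(\lambda)w_k(\lambda)\notin R\ (k\ge k_0)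
\]
excludes only finitely many $\lambda\in\Lambda$. As $\Lambda$ is uncountable, some
$\lambda\in\Lambda$ satisfies all of them. Put $J'_k=\bigcap_{i\le k}p_i(\lambda)^{-1}R$.
Evaluating the elements $p_iw_\infty$ (all $i$) and $p_iw_k$ ($i\le k$) of $R[x]$ at
$\lambda\in R$ gives $0\ne w_\infty(\lambda)\in\bigcap_kJ'_k$ and $w_k(\lambda)\in J'_k$
for $k\ge k_0$, while $w_k(\lambda)\notin J'_{k+1}$ by the choice of $\lambda$. By
Lemma~\ref{lem:chain}, $R$ is not Mori, a contradiction.

For the last statement, if $R$ contains an uncountable field, take this field for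
$\Lambda$. If $R$ is quasi-local with uncountable residue field, let $\Lambda$ be a set of
representatives of the residue classes. Differences of distinct elements of $\Lambda$ lie
outside the maximal ideal, so they are units.
\end{proof}

\begin{proof}[Proof of Corollary C]
Let $k$ be countable. A finite value $n$ is attained by the domain of Theorem~A for $K=k$.
The value $\infty$ is attained by the discrete valuation ring $k[X]_{(X)}$: all polynomial
rings over it are unique factorization domains, hence Mori by Lemma~\ref{lem:basic}(c). If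
$k$ is uncountable, apply Theorem~B.
\end{proof}

\begin{thebibliography}{9}
\bibitem{problems}
Source of the problem,
\url{https://www2.math.uconn.edu/%7Eglaz/Publications_Selected%20Articles/Kluwer%20Open%20Problems2.00.pdf}.
\end{thebibliography}

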